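
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Cohomology of separable amenable algebras\\ with coefficients in ideals of von Neumann algebras}


\begin{abstract}
We prove that $H^n(A,\mathcal K(H))=0$ for all $n\ge 2$ whenever $A\subseteq\mathcal B(H)$ is a separable nuclear $C^*$-algebra, which confirms a conjecture. More generally, the bounded Hochschild cohomology of a separable amenable Banach algebra, acting through a bounded homomorphism into a von Neumann algebra $M$, vanishes in all degrees $n\ge2$ with coefficients in any norm-closed two-sided ideal $J$ of $M$. The idea is to solve the cohomological equation in $M$ by averaging, and then to move the solution into $J$ by subtracting a coboundary, which is obtained by gluing a sequence of approximate solutions along a quasi-central approximate unit. We also show that the range $n\ge2$ is sharp: for a separable $C^*$-algebra $A\subseteq\mathcal B(H)$ on a separable infinite-dimensional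 $H$, one has $H^1(A,\mathcal K(H))=0$ if and only if $A$ is finite-dimensional.
\end{abstract}

\section{The question and the answer}

\subsection{Definitions and low degrees}

Let $A$ be a Banach algebra and $V$ a Banach $A$-bimodule, that is, a Banach space with bounded commuting left and right actions of $A$. Put $C^0(A,V)=V$ and, for $n\ge1$, let $C^n(A,V)$ be the space of bounded $n$-linear maps $A^n\to V$. For $n\ge1$ the coboundary $\delta:C^n(A,V)\to C^{n+1}(A,V)$ is
\begin{multline*}
(\delta f)(x_1,\dots,x_{n+1})=x_1 f(x_2,\dots,x_{n+1})+\sum_{i=1}^{n}(-1)^i f(x_1,\dots,x_ix_{i+1},\dots,x_{n+1})\\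
+(-1)^{n+1}f(x_1,\dots,x_n)x_{n+1},
\end{multline*}
and for $n=0$ the formula reads $(\delta v)(x)=xv-vx$ for $v\in V$. One has $\delta\delta=0$, and $H^n(A,V)$ is the space of $n$-cocycles ($\delta f=0$) modulo $n$-coboundaries ($f=\delta g$), where for $n=0$ there are no nonzero coboundaries.

Throughout, $[s,t]=st-ts$. Let $H$ be a separable infinite-dimensional Hilbert space, $\mathcal B(H)$ the bounded and $\mathcal K(H)$ the compact operators on $H$. If $A\subseteq\mathcal B(H)$ is a $C^*$-subalgebra, then $\mathcal K(H)$ is a Banach $A$-bimodule under operator multiplication. What does $H^n(A,\mathcal K(H))$ measure?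

\emph{Degree one.} A $1$-cocycle is a bounded derivation $f:A\to\mathcal K(H)$, $f(xy)=xf(y)+f(x)y$. If $T\in\mathcal B(H)$ commutes with $A$ modulo compact operators, then $x\mapsto[x,T]$ is such a derivation, and it is a coboundary exactly when $T$ is a compact perturbation of an operator that commutes with $A$. This is a strong requirement. Already for $A=\mathcal K(H)$ it fails: every $T\in\mathcal B(H)$ qualifies, but the commutant of $\mathcal K(H)$ is $\mathbb C1$, so the derivation of $T$ is a coboundary only for $T\in\mathbb C1+\mathcal K(H)$. Hence $H^1(\mathcal K(H),\mathcal K(H))\ne0$.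

\emph{Degree two.} Let $A$ be separable and nuclear, and suppose that $g:A\to\mathcal B(H)$ is bounded and linear and becomes a derivation after composition with the quotient map $\pi$ onto the Calkin algebra $\mathcal B(H)/\mathcal K(H)$. Then $f=\delta g$, that is, $f(x,y)=xg(y)-g(xy)+g(x)y$, takes compact values and is a $2$-cocycle. If $f=\delta h$ with $h$ compact-valued, then $g-h$ is an honest bounded derivation $A\to\mathcal B(H)$. Such a derivation has the form $x\mapsto [x,T]$ with $T\in\mathcal B(H)$ (Lemmas~\ref{lem:unit} and~\ref{lem:solve}), so $\pi g$ is inner. Thus $H^2(A,\mathcal K(H))=0$ implies that every derivation into the Calkin algebra that has a bounded linear lift to $\mathcal B(H)$ is inner. This property is also sufficient, as we shall see in Section~\ref{sec:model}.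

For separable amenable $A$, the cohomology with coefficients in $\mathcal B(H)$ vanishes in positive degrees, by an averaging argument that ends with a weak-$*$ limit (Lemma~\ref{lem:solve}). The ideal $\mathcal K(H)$ is not weak-$*$ closed, so the limit may leave it, and degree one shows that this is a genuine obstruction. On the other hand, B.~E.~Johnson proved that
\[
H^n(\mathcal K(H),\mathcal K(H))=0\qquad(n\ge2),
\]
and it was conjectured in \cite{LP} that $H^n(A,\mathcal K(H))=0$ for $n\ge2$ whenever $A\subseteq\mathcal B(H)$ is a separable nuclear $C^*$-algebra.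

\subsection{Results}

\begin{theorem}\label{thm:A}
If $A\subseteq\mathcal B(H)$ is a separable nuclear $C^*$-algebra, then $H^n(A,\mathcal K(H))=0$ for all $n\ge2$.
\end{theorem}

\begin{theorem}\label{thm:B}
Let $M$ be a von Neumann algebra and $J\subseteq M$ a norm-closed two-sided ideal. Let $A$ be a separable amenable Banach algebra and $\theta:A\to M$ a bounded homomorphism, and regard $J$ as an $A$-bimodule via $a\cdot t\cdot b=\theta(a)\,t\,\theta(b)$. Then $H^n(A,J)=0$ for all $n\ge2$.
\end{theorem}

Nuclear $C^*$-algebras are amenable, by Haagerup \cite{Haagerup}. So Theorem~\ref{thm:A} is the case $M=\mathcal B(H)$, $J=\mathcal K(H)$, $\theta=$ inclusion of Theorem~\ref{thm:B}. No special feature of compact operators plays a role.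

\begin{theorem}\label{thm:C}
Let $A\subseteq\mathcal B(H)$ be a separable $C^*$-algebra, with $H$ separable and infinite-dimensional. Then $H^1(A,\mathcal K(H))=0$ if and only if $\dim A<\infty$.
\end{theorem}

For finite-dimensional $A$ the proof gives $H^n(A,\mathcal K(H))=0$ for every $n\ge1$. Together with Theorem~\ref{thm:A} this settles all positive degrees for separable nuclear $A$.

\begin{corollary}
Let $A\subseteq\mathcal B(H)$ be a separable nuclear $C^*$-algebra. If $\dim A<\infty$, then $H^n(A,\mathcal K(H))=0$ for all $n\ge1$. If $\dim A=\infty$, then, for $n\ge1$, $H^n(A,\mathcal K(H))=0$ exactly when $n\ge2$.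
\end{corollary}

Section~\ref{sec:avg} recalls how amenability solves cohomological equations. Section~\ref{sec:model} reduces Theorem~\ref{thm:B} to a problem modulo $J$ and solves it by hand in a block-diagonal model, where the whole idea is visible. Section~\ref{sec:blocks} constructs a substitute for the blocks, and Section~\ref{sec:proof} gives the proof of Theorem~\ref{thm:B}. Section~\ref{sec:variants} contains variants, and Section~\ref{sec:one} proves Theorem~\ref{thm:C}.

\section{Averaging with approximate diagonals}\label{sec:avg}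

\subsection{Amenability}

The projective tensor product $A\hat\otimes A$ consists of the sums $d=\sum_i b_i\otimes c_i$ with $\sum_i\|b_i\|\|c_i\|<\infty$, and $\|d\|$ is the infimum of $\sum_i\|b_i\|\|c_i\|$ over all such representations. Every bounded bilinear map from $A\times A$ to a Banach space extends uniquely to a bounded linear map on $A\hat\otimes A$. In particular we have the product $\mu(b\otimes c)=bc$ and the actions $a(b\otimes c)=ab\otimes c$, $(b\otimes c)a=b\otimes ca$.

A Banach algebra $A$ is \emph{amenable} if $H^1(A,X^*)=0$ for every Banach $A$-bimodule $X$, where $X^*$ carries the dual actions. We use two facts due to Johnson.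
\begin{itemize}
\item[(J1)] An amenable Banach algebra has a \emph{bounded approximate diagonal} \cite{JohnsonAJM}: a bounded net $(d_\alpha)$ in $A\hat\otimes A$ with $\|ad_\alpha-d_\alpha a\|\to0$ and $\|\mu(d_\alpha)a-a\|\to0$ for all $a\in A$.
\item[(J2)] If $A$ is amenable, so is its unitization $A^\#=A\oplus\mathbb C1$ \cite{JohnsonMem}.
\end{itemize}

\subsection{Adjoining a unit}

\begin{lemma}\label{lem:unit}
Let $V$ be a Banach $A$-bimodule, extended to an $A^\#$-bimodule by letting $1$ act as the identity. If $n\ge1$ and $H^n(A^\#,V)=0$, then $H^n(A,V)=0$.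
\end{lemma}

\begin{proof}
Let $f\in C^n(A,V)$ with $\delta f=0$, and put $\tilde f(x_1+\lambda_1 1,\dots,x_n+\lambda_n1)=f(x_1,\dots,x_n)$. This is a bounded $n$-linear map which vanishes as soon as one argument is $1$. We claim that $\delta\tilde f=0$. By multilinearity we need only evaluate $\delta\tilde f$ at $(x_1,\dots,x_{n+1})$ where each $x_i$ lies in $A$ or equals $1$. If all lie in $A$, the value is that of $\delta f=0$. Otherwise pick some $i$ with $x_i=1$. A term of $\delta\tilde f$ in which $x_i$ is itself an argument of $\tilde f$ vanishes, so only those terms remain in which $x_i$ is multiplied into a neighbor or acts on $V$.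
\begin{itemize}
\item If $1<i<n+1$, these are
$(-1)^{i-1}\tilde f(\dots,x_{i-1}\cdot1,x_{i+1},\dots)$ and $(-1)^{i}\tilde f(\dots,x_{i-1},1\cdot x_{i+1},\dots)$, with sum $0$.
\item If $i=1$, they are $1\cdot\tilde f(x_2,\dots,x_{n+1})$ and $-\tilde f(1\cdot x_2,x_3,\dots,x_{n+1})$, with sum $0$.
\item If $i=n+1$, they are $(-1)^n\tilde f(x_1,\dots,x_{n-1},x_n\cdot1)$ and $(-1)^{n+1}\tilde f(x_1,\dots,x_n)\cdot1$, with sum $0$.
\end{itemize}
By hypothesis $\tilde f=\delta g$ with $g\in C^{n-1}(A^\#,V)$. Restriction to $A$ gives $f=\delta(g|_A)$, where $g|_A=g\in V$ if $n=1$.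
\end{proof}

In Theorem~\ref{thm:B} we extend $\theta$ to $A^\#$ by $\theta(1)=1_M$. By (J2), $A^\#$ is again separable and amenable, so it suffices to treat unital $A$ and unital $\theta$.

\subsection{An approximate contracting homotopy}

Let $A$ be unital and $V$ a unital Banach $A$-bimodule, that is, $1$ acts as the identity on both sides. For $d=\sum_ib_i\otimes c_i\in A\hat\otimes A$, $m\ge1$ and $F\in C^m(A,V)$, define $s_dF\in C^{m-1}(A,V)$ by
\[
(s_dF)(x_1,\dots,x_{m-1})=\sum_i b_iF(c_i,x_1,\dots,x_{m-1}).
\]
The sum does not depend on the representation of $d$, and $\|s_dF\|\le\kappa\|d\|\|F\|$ if $\|av\|\le\kappa\|a\|\|v\|$ on $V$.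

\begin{lemma}\label{lem:homotopy}
For $x_1,\dots,x_m\in A$ let $\Theta:A\hat\otimes A\to V$ be the bounded linear map with $\Theta(b\otimes c)=bF(c,x_2,\dots,x_m)$. Then
\begin{equation}\label{eq:homotopy}
(\delta s_dF+s_d\delta F)(x_1,\dots,x_m)=\mu(d)F(x_1,\dots,x_m)+\Theta(x_1d-dx_1).
\end{equation}
\end{lemma}

\begin{proof}
Expanding $(\delta F)(c_i,x_1,\dots,x_m)$, multiplying by $b_i$ and summing gives
\begin{multline*}
(s_d\delta F)(x_1,\dots,x_m)=\mu(d)F(x_1,\dots,x_m)-\sum_ib_iF(c_ix_1,x_2,\dots,x_m)\\
-\sum_{j=1}^{m-1}(-1)^j(s_dF)(\dots,x_jx_{j+1},\dots)-(-1)^m(s_dF)(x_1,\dots,x_{m-1})x_m ,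
\end{multline*}
while
\begin{multline*}
(\delta s_dF)(x_1,\dots,x_m)=\sum_ix_1b_iF(c_i,x_2,\dots,x_m)\\
+\sum_{j=1}^{m-1}(-1)^j(s_dF)(\dots,x_jx_{j+1},\dots)+(-1)^m(s_dF)(x_1,\dots,x_{m-1})x_m .
\end{multline*}
In the sum of the two, the second lines cancel, and
$\sum_i x_1b_iF(c_i,x_2,\dots)-\sum_ib_iF(c_ix_1,x_2,\dots)=\Theta(x_1d-dx_1)$.
\end{proof}

\paragraph{Standing notation.} For the rest of this section and in Sections~\ref{sec:model}--\ref{sec:proof}, $A$ is a separable unital amenable Banach algebra, $M\subseteq\mathcal B(L)$ is a von Neumann algebra on a Hilbert space $L$, $\theta:A\to M$ is a unital bounded homomorphism, and $J\subseteq M$ is a norm-closed two-sided ideal. Both $M$ and $J$ are $A$-bimodules through $\theta$. Fix a dense sequence $(a_j)$ in $A$. From a bounded approximate diagonal choose $d_k$, $k\ge1$, with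
\[
\gamma:=\sup_k\|d_k\|<\infty,\qquad \|a_jd_k-d_ka_j\|<\tfrac1k\ \ (j\le k),\qquad \|\mu(d_k)-1\|<\tfrac1k .
\]
For $a\in A$ and $k\ge j$ we have $\|ad_k-d_ka\|\le2\gamma\|a-a_j\|+\frac1k$, so $\|ad_k-d_ka\|\to0$ for every $a\in A$. Write $s_k=s_{d_k}$. By \eqref{eq:homotopy}, for $V=M$ or $V=J$ and $F\in C^m(A,V)$, $m\ge1$,
\begin{equation}\label{eq:approx}
(\delta s_kF+s_k\delta F)(x_1,\dots,x_m)\longrightarrow F(x_1,\dots,x_m)\quad\text{in norm, for all }x_1,\dots,x_m\in A.
\end{equation}

\subsection{Solving in $M$}

The $\sigma$-weak topology is the weak-$*$ topology of $M$. Closed balls of $M$ are $\sigma$-weakly compact, and multiplication by a fixed element of $M$ is $\sigma$-weakly continuous. Fix a free ultrafilter $\mathcal U$ on $\mathbb N$.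

\begin{lemma}\label{lem:solve}
Let $n\ge1$ and let $f\in C^n(A,M)$ be a cocycle. The formula
\[
g(\mathbf x)=\sigma\text{-weak-}\lim_{k\to\mathcal U}\,(s_kf)(\mathbf x),\qquad\mathbf x\in A^{n-1},
\]
defines $g\in C^{n-1}(A,M)$ with $\delta g=f$. In particular $H^n(A,M)=0$.
\end{lemma}

\begin{proof}
The cochains $s_kf$ are uniformly bounded, so the limit exists and defines a bounded $(n-1)$-linear map (an element of $M$ if $n=1$). Since $\delta g$ is built from $g$ by finite sums and multiplications by elements $\theta(x)$, it is the pointwise $\sigma$-weak limit along $\mathcal U$ of $\delta s_kf$. Because $\delta f=0$, \eqref{eq:approx} says that $\delta s_kf\to f$ pointwise in norm. Hence $\delta g=f$.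
\end{proof}

\section{The problem modulo $J$, and a block-diagonal model}\label{sec:model}

Let $n\ge2$ and let $f\in C^n(A,J)$ be a cocycle. Put
\[
h_k=s_kf\in C^{n-1}(A,J),\qquad g=\sigma\text{-weak-}\lim_{k\to\mathcal U}h_k\in C^{n-1}(A,M),\qquad \delta g=f
\]
as in Lemma~\ref{lem:solve}. The cochain $g$ may have values outside $J$. If we find $z\in C^{n-2}(A,M)$ with
\begin{equation}\label{eq:goal}
\delta z-g\ \text{ takes values in } J,
\end{equation}
then $h=g-\delta z\in C^{n-1}(A,J)$ satisfies $\delta h=\delta g=f$, and we are done. Nothing is lost in this reformulation: if $f=\delta h$ with $h$ having values in $J$, then $g-h$ is an $(n-1)$-cocycle in $M$ and $n-1\ge1$, so Lemma~\ref{lem:solve} gives $g-h=\delta z$ with some $z\in C^{n-2}(A,M)$. For $n=2$, $A\subseteq \mathcal B(H)$ and $J=\mathcal K(H)$, a $z$ with \eqref{eq:goal} exists if and only if the derivation $\pi g$ into the Calkin algebra is inner.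

Averaging once more produces approximate solutions. Since $n-1\ge1$, the cochain $g$ has an argument to average over, and $z_k=s_kg\in C^{n-2}(A,M)$ is defined. As $s_k\delta g=s_kf=h_k$, \eqref{eq:approx} with $F=g$ gives
\begin{equation}\label{eq:zk}
\delta z_k=g-h_k+r_k,\qquad\|r_k(\mathbf x)\|\to0\ \text{ for every }\mathbf x\in A^{n-1}.
\end{equation}
In the proof of Theorem~\ref{thm:B}, the second averaging is the only step that needs $n\ge2$. The error $h_k$ has values in $J$ for each single $k$, but the error $r_k$ does not; it only becomes small as $k\to\infty$. The obvious remedy, to pass to the limit $k\to\mathcal U$, fails completely: the $\sigma$-weak limit of $\delta z_k$ is $g-g+0=0$, since $g$ is by definition the limit of the $h_k$. We must use \emph{different $z_k$ in different places}: far enough out for $h_k$, which lies in $J$, to be small there, and with $k\to\infty$, so that $r_k$ becomes small too. Here is an instance where this can be done by hand.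

\paragraph{The model.} Let $M$ be the algebra of bounded sequences $t=(t_j)_{j\ge1}$ with $t_j\in M_{n_j}(\mathbb C)$, acting block-diagonally on $\bigoplus_j\mathbb C^{n_j}$, and let $J$ be the ideal of those sequences with $\|t_j\|\to0$. Take $n=2$. Then $g:A\to M$ is linear, $z_k\in M$, and we seek $z=(z^{(j)})\in M$ such that, for every $a\in A$, the $j$-th block of $g(a)-[\theta(a),z]$ tends to $0$ in norm as $j\to\infty$.

For fixed $k$ and $a$, the operator $h_k(a)$ lies in $J$, so its $j$-th block is small for large $j$. Choose $j_1<j_2<\cdots$ such that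
\[
\|h_k(a_i)_j\|\le\tfrac1k\qquad\text{for } i\le k,\ j\ge j_k .
\]
Let $k(j)=k$ for $j_k\le j<j_{k+1}$, and let $z^{(j)}$ be the $j$-th block of $z_{k(j)}$ (and $z^{(j)}=0$ for $j<j_1$). The sequence $z$ is bounded because the $z_k$ are. Since operators in $M$ are multiplied block by block, \eqref{eq:zk} shows that for $j\ge j_1$ the $j$-th block of $g(a_i)-[\theta(a_i),z]$ is the $j$-th block of $h_{k(j)}(a_i)-r_{k(j)}(a_i)$. Its norm is at most $\frac1{k(j)}+\|r_{k(j)}(a_i)\|$ once $k(j)\ge i$, and this tends to $0$ as $j\to\infty$. As $J$ is closed, $(a_i)$ is dense and $a\mapsto g(a)-[\theta(a),z]$ is continuous, $g(a)-[\theta(a),z]\in J$ for all $a\in A$, as desired.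

With $u_k$ the projection onto the blocks $j_k\le j<j_{k+1}$, the solution is $z=\sum_ku_kz_ku_k$. Three properties of the $u_k$ were used: they commute with $\theta(a)$ and $g(a)$, they make $u_kh_k(a)$ small, and $1-\sum_ku_k$, the projection onto the finitely many blocks $j<j_1$, lies in $J$. In general there are no blocks. What we shall construct are positive $u_k\in J$ which \emph{almost} commute with finitely many given operators, which satisfy $\sum_ku_k^2=p$ for some $p$ with $pg=g$, and for which $u_kh_k$ is small at finitely many given points.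

\section{Approximate blocks and gluing}\label{sec:blocks}

The tool is quasi-centrality, due to Arveson \cite{Arveson}: \emph{if $I$ is a closed two-sided ideal in a separable $C^*$-algebra $D$, then $I$ has an increasing sequential approximate unit $(e_k)$, $0\le e_k\le1$, with $\|[e_k,t]\|\to0$ for all $t\in D$.} The differences $e_k-e_{k-1}$ of a subsequence take the place of the blocks. We take their square roots in order to place one factor on either side of $z_k$, for the reason explained after Lemma~\ref{lem:glue}.

\begin{lemma}\label{lem:partition}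
Let $D\subseteq\mathcal B(L)$ be a separable $C^*$-algebra, $I\subseteq D$ a closed two-sided ideal, $F_1\subseteq F_2\subseteq\cdots$ finite subsets of $D$, and $G_1,G_2,\dots$ finite subsets of $I$. There are $u_k\in I$, $0\le u_k\le1$ $(k\ge1)$, such that
\begin{itemize}
\item[(a)] $\|[u_k,t]\|\le2^{-k}$ for $t\in F_k$, $k\ge1$;
\item[(b)] $\|u_ky\|\le2^{-k}$ for $y\in G_k$, $k\ge2$;
\item[(c)] $\sum_ku_k^2$ converges strongly to some $p$ with $0\le p\le1$, and $pt=t$ for every $t$ in the $\sigma$-weak closure of $I$.
\end{itemize}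
\end{lemma}

\begin{proof}
\emph{Commutators with square roots.} We first find numbers $\eta_1\ge\eta_2\ge\cdots>0$ such that, for all $b\in\mathcal B(L)$,
\begin{equation}\label{eq:sqrt}
0\le b\le1,\ \ \|[b,t]\|\le\eta_k\ (t\in F_k)\quad\Longrightarrow\quad\|[b^{1/2},t]\|\le2^{-k}\ (t\in F_k).
\end{equation}
Fix $k$, let $R$ bound the norms of the elements of $F_k$, and choose a polynomial $q(\lambda)=\sum_jq_j\lambda^j$ with $|q(\lambda)-\sqrt\lambda|\le2^{-k}/(4(R+1))$ on $[0,1]$. Since $\|[b^j,t]\|\le j\|b\|^{j-1}\|[b,t]\|\le j\|[b,t]\|$ for $j\ge1$,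
\[
\|[b^{1/2},t]\|\le\|[q(b),t]\|+2R\,\frac{2^{-k}}{4(R+1)}\le\Big(\sum_jj|q_j|\Big)\|[b,t]\|+\tfrac12\,2^{-k},
\]
which is at most $2^{-k}$ if $\|[b,t]\|$ is small enough. Decreasing the numbers $\eta_k$ one after the other, we can make them nonincreasing.

\emph{Choice of the $u_k$.} Put $e_0=0$. From a quasi-central increasing approximate unit of $I$ in $D$ choose successively $e_1\le e_2\le\cdots$, a subsequence and hence again an approximate unit of $I$, with
\begin{equation}\label{eq:ek}
\|[e_k,t]\|\le\tfrac12\eta_{k+1}\ (t\in F_{k+1}),\qquad\|y\|\,\|(1-e_k)y\|\le4^{-(k+1)}\ (y\in G_{k+1})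
\end{equation}
for $k\ge1$. This is possible because $F_{k+1}$ and $G_{k+1}\subseteq I$ are finite. Let $u_k=(e_k-e_{k-1})^{1/2}\in I$.

(a) Let $t\in F_k\subseteq F_{k+1}$. By \eqref{eq:ek}, $\|[e_k,t]\|\le\frac12\eta_{k+1}\le\frac12\eta_k$, and $\|[e_{k-1},t]\|\le\frac12\eta_k$ (trivially if $k=1$). So $\|[e_k-e_{k-1},t]\|\le\eta_k$, and \eqref{eq:sqrt} applies.

(b) For $k\ge2$ and $y\in G_k$, since $e_k\le1$,
\[
\|u_ky\|^2=\|y^*(e_k-e_{k-1})y\|\le\|y^*(1-e_{k-1})y\|\le\|y\|\,\|(1-e_{k-1})y\|\le4^{-k}.
\]

(c) The partial sums of $\sum_ku_k^2$ are the $e_k$, an increasing sequence bounded by $1$, so they converge strongly to $p=\sup_ke_k$. For $t\in I$, $pt=\lim_ke_kt=t$. Since $t\mapsto pt$ is $\sigma$-weakly continuous, $pt=t$ on the $\sigma$-weak closure of $I$.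
\end{proof}

\begin{lemma}\label{lem:glue}
Let $u_k\in M$ be positive with $\sum_{k\le K}u_k^2\le1$ for all $K$, and let $T_k\in M$ with $\sup_k\|T_k\|<\infty$. Then $\sum_ku_kT_ku_k$ converges strongly to an element of $M$, and
\begin{equation}\label{eq:glue}
\Big\|\sum_{k\ge N}u_kT_ku_k\Big\|\le\sup_{k\ge N}\|T_k\|\qquad(N\ge1).
\end{equation}
\end{lemma}

\begin{proof}
Let $R_N=\sup_{k\ge N}\|T_k\|$. For $\xi,\eta\in L$ and $N\le N'$, the Cauchy--Schwarz inequality gives
\[
\Big|\Big\langle\sum_{k=N}^{N'}u_kT_ku_k\xi,\eta\Big\rangle\Big|\le R_N\Big(\sum_{k=N}^{N'}\|u_k\xi\|^2\Big)^{1/2}\Big(\sum_{k=N}^{N'}\|u_k\eta\|^2\Big)^{1/2}\le R_N\Big(\sum_{k=N}^{N'}\|u_k\xi\|^2\Big)^{1/2}\|\eta\|,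
\]
because $\sum_k\|u_k\eta\|^2=\sum_k\langle u_k^2\eta,\eta\rangle\le\|\eta\|^2$. Hence $\big\|\sum_{k=N}^{N'}u_kT_ku_k\xi\big\|\le R_N\big(\sum_{k=N}^{N'}\|u_k\xi\|^2\big)^{1/2}$. As $R_N\le R_1<\infty$ and $\sum_k\|u_k\xi\|^2\le\|\xi\|^2$, the partial sums are Cauchy, and letting $N'\to\infty$ gives \eqref{eq:glue}. The limit is in $M$, which is strongly closed.
\end{proof}

A one-sided sum $\sum_ku_k^2T_k$ has no such bound. If $(\varepsilon_k)$ is an orthonormal sequence, $u_k$ the projection onto $\mathbb C\varepsilon_k$, and $T_k\xi=\langle\xi,\varepsilon_1\rangle\varepsilon_k$, then $\sum_{k\le N}u_k^2T_k$ maps $\varepsilon_1$ to $\varepsilon_1+\dots+\varepsilon_N$, a vector of norm $\sqrt N$.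

\section{Proof of Theorem~\ref{thm:B}}\label{sec:proof}

By Lemma~\ref{lem:unit} and the remark after it we may use the standing notation. Let $n\ge2$, let $f\in C^n(A,J)$ be a cocycle, and let $h_k$, $g$, $z_k$, $r_k$ be as in Section~\ref{sec:model}. We construct $z\in C^{n-2}(A,M)$ with \eqref{eq:goal}.

\paragraph{The approximate blocks.} Let $D\subseteq M$ be the $C^*$-algebra generated by $\theta(A)$, $f(A^n)$ and $g(A^{n-1})$. It is separable, since $A$ is separable and $\theta$, $f$, $g$ are continuous. (Passing to $D$ is necessary because Arveson's theorem requires separability, which $M$ usually lacks.) Let $I=D\cap J$, a closed two-sided ideal of $D$. If $d_k=\sum_ib_i\otimes c_i$ with $\sum_i\|b_i\|\|c_i\|<\infty$, then $h_k(\mathbf x)=\sum_i\theta(b_i)f(c_i,\mathbf x)$ is a norm-convergent sum of elements of $I$. So $h_k$ takes values in $I$. Apply Lemma~\ref{lem:partition} to $D$, $I$ and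
\begin{align*}
F_k&=\{\theta(a_j):j\le k\}\cup\{g(a_{j_1},\dots,a_{j_{n-1}}):j_1,\dots,j_{n-1}\le k\}\subseteq D,\\
G_k&=\{h_k(a_{j_1},\dots,a_{j_{n-1}}):j_1,\dots,j_{n-1}\le k\}\subseteq I .
\end{align*}
Let $u_k\in I\subseteq J$ and $p$ be the operators obtained. We do not claim that $p=1$. But $g(\mathbf x)$ is a $\sigma$-weak limit of the elements $h_k(\mathbf x)\in I$, so Lemma~\ref{lem:partition}(c) gives
\begin{equation}\label{eq:pg}
p\,g(\mathbf x)=g(\mathbf x)\qquad(\mathbf x\in A^{n-1}).
\end{equation}
(When $M=\mathcal B(H)$, $J=\mathcal K(H)$ and $H$ is separable, one may instead enlarge $D$ to contain $\mathcal K(H)$, and then $p=1$.)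

\paragraph{The glued cochain.} The $z_k=s_kg$ are uniformly bounded, so by Lemma~\ref{lem:glue}
\[
z(\mathbf y)=\sum_ku_kz_k(\mathbf y)u_k\qquad(\mathbf y\in A^{n-2})
\]
defines $z\in C^{n-2}(A,M)$ with $\|z\|\le\sup_k\|z_k\|$. If $n=2$, this is a single element $z\in M$.

\paragraph{Verification of \eqref{eq:goal}.} The map $\delta z-g$ is continuous and $J$ is closed, so it suffices to show $\delta z(\mathbf x)-g(\mathbf x)\in J$ for $\mathbf x=(x_1,\dots,x_{n-1})$ with all $x_i\in\{a_1,\dots,a_N\}$, where $N$ is arbitrary. Fix such $\mathbf x$. Multiplication by a fixed operator may be carried out term by term in a strongly convergent sum. Using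
\[
\theta(x_1)u_k=u_k\theta(x_1)+[\theta(x_1),u_k],\qquad u_k\theta(x_{n-1})=\theta(x_{n-1})u_k+[u_k,\theta(x_{n-1})]
\]
in the two outer terms of $\delta z$, we obtain
\begin{align*}
\delta z(\mathbf x)=\sum_ku_k(\delta z_k)(\mathbf x)u_k&+\sum_k[\theta(x_1),u_k]\,z_k(x_2,\dots,x_{n-1})\,u_k\\
&+(-1)^{n-1}\sum_ku_k\,z_k(x_1,\dots,x_{n-2})\,[u_k,\theta(x_{n-1})].
\end{align*}
For $n=2$ and $\mathbf x=x$ this reads $[\theta(x),z]=\sum_ku_k[\theta(x),z_k]u_k+\sum_k[\theta(x),u_k]z_ku_k-\sum_ku_kz_k[u_k,\theta(x)]$. The first sum converges strongly by Lemma~\ref{lem:glue}, because the $\delta z_k$ are uniformly bounded. In the last two sums, every term lies in $J$, because $u_k\in J$. For $k\ge N$ we have $\theta(x_1),\theta(x_{n-1})\in F_k$, so by Lemma~\ref{lem:partition}(a) and $\|u_k\|\le1$ the $k$-th terms have norm at most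
\[
2^{-k}\sup_l\|z_l(x_2,\dots,x_{n-1})\|\qquad\text{and}\qquad 2^{-k}\sup_l\|z_l(x_1,\dots,x_{n-2})\|,
\]
respectively. So both of these sums converge in norm and lie in $J$.

By \eqref{eq:zk}, the first sum is
\[
\sum_ku_k(\delta z_k)(\mathbf x)u_k=\sum_ku_kg(\mathbf x)u_k-\sum_ku_kh_k(\mathbf x)u_k+\sum_ku_kr_k(\mathbf x)u_k ,
\]
where all three series converge strongly by Lemma~\ref{lem:glue}, since $h_k(\mathbf x)$ and $r_k(\mathbf x)$ are bounded in $k$.
\begin{itemize}
\item \emph{The errors $r_k$.} Each term is in $J$. By \eqref{eq:glue}, the tail from $K$ on has norm at most $\sup_{k\ge K}\|r_k(\mathbf x)\|$, which tends to $0$ as $K\to\infty$. So the series converges in norm, and its sum is in $J$. There is no summability here; it is the two-sided form of the sum that makes mere convergence to $0$ sufficient.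
\item \emph{The errors $h_k$.} Each term is in $J$. If $k\ge\max(N,2)$, then $h_k(\mathbf x)\in G_k$, and the term has norm at most $2^{-k}$ by Lemma~\ref{lem:partition}(b). So the sum is in $J$.
\item \emph{The main term.} We have $u_kg(\mathbf x)u_k=u_k^2g(\mathbf x)+u_k[g(\mathbf x),u_k]$. All operators $u_k[g(\mathbf x),u_k]$ are in $J$. For $k\ge N$, $g(\mathbf x)\in F_k$, so their norms are at most $2^{-k}$ by Lemma~\ref{lem:partition}(a), and they sum in norm to an element of $J$. By \eqref{eq:pg}, $\sum_ku_k^2g(\mathbf x)=p\,g(\mathbf x)=g(\mathbf x)$.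
\end{itemize}
Altogether $\delta z(\mathbf x)-g(\mathbf x)\in J$. This proves \eqref{eq:goal}, and $h=g-\delta z\in C^{n-1}(A,J)$ satisfies $\delta h=f$. Hence $H^n(A,J)=0$. \qed

\medskip
With Haagerup's theorem, this also proves Theorem~\ref{thm:A}. Amenability entered only through the $d_k$. Separability of $A$ gave \emph{sequences} $(d_k)$ and $(e_k)$, which could be matched with each other. That $M$ is a von Neumann algebra was used for the limit $g$ and for the strong sums, and that $J$ is an ideal was used whenever a factor $u_k\in J$ put a term into $J$. We do not treat nonseparable $A$.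

\section{Variants}\label{sec:variants}

\begin{remark}[Norm control]
In the setting of Theorem~\ref{thm:B}, suppose that $A$ and $\theta$ are unital, $\|\theta\|\le1$ and $\|d_k\|\le\gamma$ for all $k$, with $d_k$ as in Section~\ref{sec:avg}. Then $\|g\|\le \gamma\|f\|$ and $\|z\|\le\sup_k\|s_kg\|\le \gamma\|g\|$. The coboundary $C^{n-2}\to C^{n-1}$ is a sum of $n$ terms and has norm at most $n$. So $f=\delta h$ with $\|h\|\le\|g\|+n\|z\|\le \gamma(1+n\gamma)\|f\|$, and the constant is independent of $M$, $J$ and $\theta$.
\end{remark}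

\begin{remark}[Two actions]
Theorem~\ref{thm:B} also holds for the bimodule structure $a\cdot t\cdot b=\lambda(a)t\rho(b)$ on $J$ given by two bounded homomorphisms $\lambda,\rho:A\to M$. Apply the theorem to $\theta=\lambda\oplus\rho:A\to M_2(M)$ (diagonal matrices) and the ideal $M_2(J)$. Its $(1,2)$ corner is $J$ with the actions $\lambda$ and $\rho$, and the projection of $M_2(J)$ onto this corner is a bimodule map. A cocycle with values in the corner is $\delta h$ with $h$ having values in $M_2(J)$, and projecting $h$ to the corner gives a solution there.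
\end{remark}

\begin{remark}
In Theorem~\ref{thm:A} the space $H$ need not be separable, because Theorem~\ref{thm:B} makes no separability assumption on $M$.
\end{remark}

\begin{remark}[Degree one]
In the setting of Theorem~\ref{thm:B}, let $A$ and $\theta$ be unital. For $n=1$, Lemma~\ref{lem:solve} shows that every bounded derivation $A\to J$ has the form $a\mapsto[\theta(a),T]$ with $T\in M$. It is a coboundary exactly when there is $t\in J$ such that $[\theta(a),T-t]=0$ for all $a\in A$. Hence
\[
H^1(A,J)\cong\{T\in M:[T,\theta(A)]\subseteq J\}\big/\big((\theta(A)'\cap M)+J\big).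
\]
The construction of Section~\ref{sec:model} stops here because $g=T$ has no argument over which $s_k$ could average.
\end{remark}

\section{Degree one: proof of Theorem~\ref{thm:C}}\label{sec:one}

\paragraph{Finite-dimensional $A$.} Let $A^\#$ act on $\mathcal K(H)$ with $1$ acting as the identity. A finite-dimensional $C^*$-algebra has a unit, so $A^\#$ is isomorphic as an algebra to the direct sum of $A$ and $\mathbb C$, hence to a finite direct sum $\bigoplus_rM_{n_r}(\mathbb C)$. With matrix units $e^{(r)}_{ij}$, put
\[
d=\sum_r\frac1{n_r}\sum_{i,j}e^{(r)}_{ij}\otimes e^{(r)}_{ji}.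
\]
Then $\mu(d)=\sum_r\sum_ie^{(r)}_{ii}=1$. Moreover $ad=da$ for all $a$: for $a=e^{(r)}_{pq}$, both sides equal $\frac1{n_r}\sum_je^{(r)}_{pj}\otimes e^{(r)}_{jq}$. So \eqref{eq:homotopy} for $A^\#$ becomes $\delta s_dF+s_d\delta F=F$, every cocycle $F$ of degree $n\ge1$ is $\delta s_dF$, and $H^n(A^\#,\mathcal K(H))=0$. By Lemma~\ref{lem:unit}, $H^n(A,\mathcal K(H))=0$ for all $n\ge1$.

\paragraph{The converse.} Vanishing of $H^1$ implies that an operator which commutes with $A$ modulo compacts commutes with $A$ up to a compact perturbation. The following double commutant theorem of Voiculescu \cite{Voiculescu} turns this into a bound on the size of the von Neumann algebra generated by $A$ and $1$: \emph{a separable $C^*$-subalgebra of the Calkin algebra of a separable infinite-dimensional Hilbert space that contains the unit equals its double commutant in the Calkin algebra.}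

Suppose $H^1(A,\mathcal K(H))=0$. Let $\pi:\mathcal B(H)\to Q=\mathcal B(H)/\mathcal K(H)$ be the quotient map, $A_1=A+\mathbb C1$, a separable $C^*$-algebra, and
\[
E=\{T\in\mathcal B(H):[a,T]\in\mathcal K(H)\text{ for all }a\in A\}.
\]
If $T\in E$, then $a\mapsto[a,T]$ is a bounded derivation $A\to\mathcal K(H)$. By hypothesis it equals $a\mapsto[a,t]$ for some $t\in\mathcal K(H)$, so $T-t\in A'$. Therefore $E=A'+\mathcal K(H)$. By definition of $E$, the commutant of $\pi(A_1)$ in $Q$ is $\pi(E)$, which we now know to be $\pi(A')$. By Voiculescu's theorem, applied to $\pi(A_1)$, the commutant of $\pi(A')$ in $Q$ is $\pi(A_1)$.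

Every element of the von Neumann algebra $A_1''$ commutes with $A_1'=A'$. Applying $\pi$, we get $\pi(A_1'')\subseteq\pi(A_1)$, that is,
\[
A_1''\subseteq A_1+\mathcal K(H).
\]
The right side is norm separable, since $A$ and $H$ are separable. On the other hand, an infinite-dimensional von Neumann algebra contains an infinite sequence $(p_k)$ of nonzero mutually orthogonal projections, a standard fact. Then $(\lambda_k)\mapsto\sum_k\lambda_kp_k$ (strong sum) embeds $\ell^\infty$ isometrically into it, and it is not norm separable. Hence $\dim A_1''<\infty$, and $\dim A<\infty$. \qed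

\begin{thebibliography}{9}

\bibitem{Arveson} W. Arveson, \emph{Duke Math. J.} \textbf{44} (1977).

\bibitem{Haagerup} U. Haagerup, \emph{Invent. Math.} \textbf{74} (1983).

\bibitem{JohnsonAJM} B. E. Johnson, \emph{Amer. J. Math.} \textbf{94} (1972).

\bibitem{JohnsonMem} B. E. Johnson, \emph{Mem. AMS} \textbf{127} (1972).

\bibitem{LP} \emph{Lifting Problems and the Cohomology of $C^*$-Algebras}, \url{https://www-cambridge-org.demo.remotlog.com/core/services/aop-cambridge-core/content/view/00C369502F3B4F1AE71F5ED7910C3C2C/S0008414X00025165a.pdf/lifting-problems-and-the-cohomology-of-c-algebras.pdf}.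

\bibitem{Voiculescu} D. Voiculescu, \emph{Rev. Roumaine Math. Pures Appl.} \textbf{21} (1976).

\end{thebibliography}

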